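
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{A homeomorphism of the pseudo-arc whose fixed point set\\ is the closure of a proper open set}


\begin{abstract}
We construct a homeomorphism $h$ of the pseudo-arc $P$ whose fixed point set is the closure of a nonempty open set $U$ with $\operatorname{cl}(U)\neq P$. The pseudo-arc is realized as an inverse limit of arcs that carries two families of surjections; these commute up to rapidly decreasing errors, and $h$ trades one family for the other. The two families agree over the part of each arc that is to be fixed; elsewhere they differ by more than all later commutation errors together, except where their values are close to that part. We also show that the points moved by $h$ can be confined to any prescribed nonempty open set, and that every such $h$ is quite rigid: it preserves every subcontinuum that meets $U$, and it is never periodic.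
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected metric space. It is \emph{chainable} if for every $\varepsilon>0$ it has a finite cover by open sets $V_1,\dots,V_m$ of diameter less than $\varepsilon$ such that $V_i\cap V_j\ne\emptyset$ exactly when $|i-j|\le 1$. A nondegenerate chainable continuum admits, for every $\varepsilon>0$, a continuous surjection onto $[0,1]$ whose fibers have diameter less than $\varepsilon$. So, seen with finite precision, it looks like an arc. A continuum is \emph{hereditarily indecomposable} (HI) if none of its subcontinua is the union of two proper subcontinua; equivalently, any two intersecting subcontinua are nested. By a theorem of Bing \cite{bing}, any two nondegenerate HI chainable continua are homeomorphic. The resulting space is the \emph{pseudo-arc} $P$.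

For a homeomorphism $h$ of $P$ write $\operatorname{Fix}(h)=\{x:h(x)=x\}$. The following question comes from \cite{stable}: \emph{is there a homeomorphism $h$ of the pseudo-arc such that $\operatorname{Fix}(h)$ is the closure of an open set $U$ with $\operatorname{cl}(U)\neq P$?} Here $U$ should be nonempty, but this is automatic: chainable continua have the fixed point property (Hamilton), so $\operatorname{Fix}(h)$ is never empty. The condition $\operatorname{cl}(U)\ne P$ only excludes the identity.

On the arc $[0,1]$ such a map is easy to write down: push the points of $(\frac13,\frac23)$ to the left and fix the rest. The pseudo-arc offers no such local room: a proper subcontinuum of $P$ is nowhere dense, so no nonempty open set is contained in a proper subcontinuum, and one cannot change the identity on an open set by working inside a small continuum. Moreover, being the identity on an open set $U$ constrains a homeomorphism of $P$ severely when $\operatorname{Fix}(h)=\operatorname{cl}(U)$, as Proposition~\ref{propC} below shows; for example, it must map every subcontinuum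 that meets $U$ onto itself. One might take this rigidity as a sign that only the identity survives. The answer is nevertheless positive.

\begin{theorem}\label{thmA}
There are a homeomorphism $h:P\to P$ of the pseudo-arc and a nonempty open set $U\subset P$ with
\[
\operatorname{Fix}(h)=\operatorname{cl}(U)\neq P .
\]
\end{theorem}

The only result quoted in the proof is Bing's uniqueness theorem. With a further theorem of Irwin and Solecki the set of moved points can be localized.

\begin{theorem}\label{thmB}
For every nonempty open $V\subset P$ there is a homeomorphism $h\neq\mathrm{id}$ of $P$ with $\operatorname{Fix}(h)=\operatorname{cl}(U)\ne P$ for a nonempty open $U$ with $P\setminus U\subset V$. In particular such $h$ exist arbitrarily close to the identity.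
\end{theorem}

\begin{proposition}\label{propC}
Let $h$ be any homeomorphism of $P$ with $\operatorname{Fix}(h)=\operatorname{cl}(U)\neq P$, where $U\ne\emptyset$ is open. Then:
\begin{enumerate}
\item[(i)] $\operatorname{Fix}(h)$ has uncountably many components.
\item[(ii)] $h(M)=M$ for every subcontinuum $M$ that meets $U$.
\item[(iii)] $h$ is not periodic. In fact every periodic homeomorphism $\ne\mathrm{id}$ of $P$ has a connected, nowhere dense fixed point set.
\end{enumerate}
\end{proposition}

Section~\ref{sec:plan} explains the plan. Sections~\ref{sec:climb}--\ref{sec:crooked} contain the tools, all about piecewise linear maps of an interval; Section~\ref{sec:construction} builds the maps, and Section~\ref{sec:limit} passes to the limit and proves Theorem~\ref{thmA}. Section~\ref{sec:compl} proves Theorem~\ref{thmB} and Proposition~\ref{propC}.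

\paragraph{Conventions.} $\operatorname{int}$ and $\partial$ of subsets of $[0,1]$ are relative to $[0,1]$. PL means piecewise linear with finitely many pieces; a PL path is a continuous map from a compact interval whose coordinates are PL. Composition is written as a product, and for two maps $\phi,\phi'$ into $\mathbb R$ an inequality such as $|\phi-\phi'|\le\varepsilon$ is meant pointwise.

\section{The plan: two families that almost commute}\label{sec:plan}

Let $E_0,E_1,\dots$ be copies of $[0,1]$, and suppose for a moment that we have surjections $f_n,g_n:E_{n+1}\to E_n$ that commute exactly: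
\[
f_ng_{n+1}=g_nf_{n+1}\qquad(n\ge0).
\]
A composition $E_n\to\dots\to E_j$ of such maps is a word in the letters $f$ and $g$. Adjacent letters may be exchanged, so the composition depends only on the number of $f$'s in the word. Take the inverse limit along the two-letter words
\[
\theta_n=f_{2n}g_{2n+1}:E_{2n+2}\to E_{2n}.
\]
Let $h$ be the map of the limit given on the level of the arcs by the word $gg$, and $k$ the map given by $ff$. They are well defined because $fg\cdot gg=gg\cdot fg$ and $fg\cdot ff=ff\cdot fg$. They are inverse to each other because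
\[
ff\cdot gg=gg\cdot ff=fg\cdot fg ,
\]
and $fg\cdot fg$ is just two steps down the inverse system. So formally $h=gf^{-1}$. This is the reason for pairing the letters: with the single letter $f$ as bonding map, $g$ would still induce a map $h$, but no word could serve as its inverse, since no word that contains the letter $g$ is a power of $f$.

A point $(x_n)$ of the limit has $x_n=f_{2n}(e)$ with $e=g_{2n+1}(x_{n+1})$, while the $n$-th coordinate of its image is $g_{2n}(e)$. Hence $h$ fixes the point when $f_{2n}$ and $g_{2n}$ agree at all these $e$, and moves it when they differ somewhere. We shall therefore construct sets $F_n\subset E_n$, finite unions of intervals, such that $f_n=g_n$ on $F_{n+1}$, while $|f_n(e)-g_n(e)|$ is bounded below by a positive number $\kappa_n$ at all $e$ whose value $f_n(e)$ is not close to $F_n$. A fixed point must then have all its coordinates close to the sets $F_{2n}$, and in the limit it lies over them. So the part of the limit lying over the sets $F_{2n}$ will be $\operatorname{Fix}(h)$.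

How can one find $f_n,g_n$ once $f_{n-1},g_{n-1}$ are known? The pair is a path $e\mapsto(f_n(e),g_n(e))$ in the square $E_n\times E_n$. Commutation asks that it run in the set of points $(s,s')$ with $f_{n-1}(s')=g_{n-1}(s)$. Over $F_n$ the path runs along the diagonal. Over a complementary interval $(L,R)$ of $F_n$ it should go from $(L,L)$ to $(R,R)$ and meet the diagonal only at these two corners. (It may visit the corners several times; this does no harm, because $L,R\in F_n$.) So we need off-diagonal paths from $(L,L)$ to $(R,R)$ in (a neighborhood of) the set above, and the real task is to choose $(f_n,g_n)$ so that \emph{new} paths of this kind exist one level up. We do not achieve exact commutation. We shall have $|f_{n-1}g_n-g_{n-1}f_n|<\varepsilon_n$, where $\varepsilon_{n+1}$ is chosen after the separation $\kappa_n$. The order of these choices is what makes the fixed point set computable.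

Finally, the limit must be HI. For this the path is precomposed with a very crooked map of the arc, which turns back and forth a great many times. So the off-diagonal paths must survive composition with maps that fold, and this dictates the definition in Section~\ref{sec:good}.

\section{A climbing lemma}\label{sec:climb}

The basic tool is the statement that two climbers, on mountain profiles $p$ and $q$ with the same lowest and highest altitudes, can move so as to be always at equal altitude.

\begin{lemma}\label{climb}
Let $Q$ be a closed nondegenerate rectangle, $D:Q\to\mathbb R$ continuous, $a\ne b$ in $\partial Q$, $D(a)=D(b)=0$. Suppose that $D\ge0$ on one of the two closed arcs of $\partial Q$ between $a$ and $b$, and $D\le0$ on the other. Then $a$ and $b$ lie in one component of $D^{-1}(0)$. If $D$ is PL, they are joined by a PL path in $D^{-1}(0)$.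
\end{lemma}

\begin{proof}
Suppose not. In a compact metric space, points of different components can be separated by a partition into two closed sets; so $D^{-1}(0)$ is a disjoint union of closed sets $Z_0\ni a$ and $Z_1\ni b$. Let $u:Q\to[0,1]$ be continuous with $u=0$ on $Z_0$ and $u=1$ on $Z_1$. The map $\Psi=(D,u)$ never takes the value $(0,\frac12)$, since $D=0$ forces $u\in\{0,1\}$. So $\Psi|_{\partial Q}$ extends over the disk $Q$ to a map that omits $(0,\frac12)$, and its winding number about $(0,\frac12)$ is $0$.

On the other hand, $\Psi(a)=(0,0)$ and $\Psi(b)=(0,1)$. Traverse $\partial Q$ from $a$ to $b$ along the arc with $D\ge0$: here $\Psi$ stays in the closed right half plane, where the angle about $(0,\frac12)$ can be taken in $[-\frac\pi2,\frac\pi2]$, and this angle goes from $-\frac\pi2$ to $\frac\pi2$. Return along the other arc: $\Psi$ stays in the closed left half plane and the angle goes from $\frac\pi2$ to $\frac{3\pi}2$. For this direction of traversal the winding number is $1$, a contradiction.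

If $D$ is PL, then $D^{-1}(0)$ is a finite union of convex polygons, segments and points, so any two points of one component are joined by a PL path in it.
\end{proof}

Let $\alpha<\beta$ and let $p:[x_0,x_1]\to[\alpha,\beta]$, $q:[y_0,y_1]\to[\alpha,\beta]$ be PL, $x_0<x_1$, $y_0<y_1$. We use the lemma in two forms.

\begin{itemize}
\item[\textbf{(C1)}] \emph{If $p(x_0)=q(y_0)$, $p(x_1)=q(y_1)$ and $\{p(x_0),p(x_1)\}=\{\alpha,\beta\}$, then $(x_0,y_0)$ and $(x_1,y_1)$ are joined by a PL path in $\{(x,y):p(x)=q(y)\}$.} Both climbers go from one extreme altitude to the other.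
\item[\textbf{(C2)}] \emph{If $p(x_0)=p(x_1)=\gamma\in\{\alpha,\beta\}$, $\{q(y_0),q(y_1)\}=\{\alpha,\beta\}$, and $y_*$ is the endpoint with $q(y_*)=\gamma$, then $(x_0,y_*)$ and $(x_1,y_*)$ are joined by a PL path in $\{(x,y):p(x)=q(y)\}$.} One climber makes a complete excursion, the other accompanies it on a stretch that joins the two extreme altitudes and comes back.
\end{itemize}

Put $D(x,y)=p(x)-q(y)$. For (C1) with $p(x_0)=\alpha$ we have $D=p-\alpha\ge0$ on the side $y=y_0$ and $D=\beta-q\ge0$ on the side $x=x_1$, while $D=p-\beta\le0$ on $y=y_1$ and $D=\alpha-q\le0$ on $x=x_0$. For (C2) with $\gamma=\alpha$ we have $D=p-\alpha\ge0$ on the side $y=y_*$, $D=\alpha-q\le0$ on both sides $x=x_0$, $x=x_1$, and $D=p-\beta\le0$ on the remaining side. If $p(x_0)=\beta$, respectively $\gamma=\beta$, the same computation with $\alpha$ and $\beta$ exchanged gives the reversed inequalities, and Lemma~\ref{climb} applies to $-D$.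

\section{Good triples}\label{sec:good}

\subsection{The definition, and why it is two-sided}

\begin{definition}\label{def:good}
Let $J=[L,R]$ with $L<R$, let $\alpha,\beta:J\to\mathbb R$ be PL, and let $\eta>0$. The triple $(J;\alpha,\beta)$ is \emph{$\eta$-good} if there are PL paths $\lambda,\mu:[0,1]\to J^2$ from $(L,L)$ to $(R,R)$, written $z\mapsto(s(z),s'(z))$, such that for $0<z<1$
\[
s'<s\ \text{ on }\lambda\quad(\text{a \emph{lower} path}),\qquad s'>s\ \text{ on }\mu\quad(\text{an \emph{upper} path}),
\]
and $|\alpha(s')-\beta(s)|<\eta$ along both paths.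
\end{definition}

One off-diagonal path would suffice to define a next pair of maps that almost commutes with the given one; we need both in order to iterate. To see why, suppose that $\alpha,\beta$ are composed with a PL fold $c:[u,v]\to J$, where $c(u)=c(v)=L$ and $c>L$ on $(u,v)$, and that we look for a path $(r,r')$ from $(u,u)$ to $(v,v)$ below the diagonal with $(c(r),c(r'))$ on $\lambda\cup\mu$. Near $(u,u)$ the map $c$ increases, so $r'<r$ gives $c(r')<c(r)$ and we must be on $\lambda$. Near $(v,v)$ the map $c$ decreases, $r'<r$ gives $c(r')>c(r)$, and we must be on $\mu$.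

Two symmetries will be used.
\begin{itemize}
\item[(a)] If $(J;\alpha,\beta)$ is $\eta$-good and $\rho(t)=L+R-t$, then $(J;\alpha\rho,\beta\rho)$ is $\eta$-good: apply $\rho\times\rho$ to the paths and reverse them. Lower and upper paths are exchanged.
\item[(b)] If $(J;\alpha,\beta)$ is $\eta$-good, so is $(J;\beta,\alpha)$: replace $(s,s')$ by $(s',s)$. Again lower and upper paths are exchanged.
\end{itemize}

\subsection{Goodness survives folding}

\begin{lemma}\label{fold}
Let $([0,1];\sigma,\sigma')$ be $\eta$-good and let $c:[u,v]\to[0,1]$ be PL, $u<v$, with $c(u),c(v)\in\{0,1\}$ and $c((u,v))\subset(0,1)$. Then $([u,v];\sigma c,\sigma'c)$ is $\eta$-good.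
\end{lemma}

\begin{proof}
If $c(u)=1$, replace $c$ by $1-c$ and $(\sigma,\sigma')$ by $(\sigma(1-\cdot),\sigma'(1-\cdot))$, which is $\eta$-good by (a); $\sigma c$ and $\sigma'c$ do not change. So we may assume $c(u)=0$. It suffices to construct a lower path. Indeed, by (b) the construction then also applies to $([0,1];\sigma',\sigma)$, and a lower path for $([u,v];\sigma'c,\sigma c)$ becomes an upper path for $([u,v];\sigma c,\sigma'c)$ when the coordinates are exchanged.

Let $\lambda$ and $\mu$ be paths for $([0,1];\sigma,\sigma')$, with coordinates written $(t,t')$. The method is to lift $t$ and $t'$ through $c$, one after the other. If $c(r)=t(z)$ and $c(r')=t'(z)$ along $\lambda$ or along $\mu$, then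
\[
|\sigma c(r')-\sigma'c(r)|=|\sigma(t'(z))-\sigma'(t(z))|<\eta ,
\]
so the error is under control; moreover $r=r'$ forces $t(z)=t'(z)$, hence $z\in\{0,1\}$.

\medskip\noindent\emph{Case $c(v)=1$.} Use $\lambda=(t,t')$. By (C1) for $t(z)$ and $c(r)$ there is a PL path $y\mapsto(z(y),r(y))$, $y\in[0,1]$, from $(0,u)$ to $(1,v)$ with $c(r)=t(z)$. By (C1) for $t'(z(y))$ and $c(r')$ there is a PL path $x\mapsto(y(x),r'(x))$ from $(0,u)$ to $(1,v)$ with $c(r')=t'(z(y))$. Together they give a PL path $x\mapsto(z,r,r')$ from $(0,u,u)$ to $(1,v,v)$. If $z=0$, then $c(r)=c(r')=0$ and so $r=r'=u$; if $z=1$, then $c(r)=c(r')=1$ and so $r=r'=v$. Let $x_1$ be the first $x$ with $z=1$ and $x_0$ the last $x<x_1$ with $z=0$. On $(x_0,x_1)$ we have $0<z<1$, hence $r\ne r'$. It remains to see which side of the diagonal we are on. Since $c$ is PL, $c(u)=0$ and $c>0$ on $(u,v)$, $c$ is strictly increasing on some $[u,u+\delta]$. For $x>x_0$ close to $x_0$ both $r$ and $r'$ lie in $[u,u+\delta]$ and $c(r)=t(z)>t'(z)=c(r')$, so $r'<r$. By continuity $r'<r$ on all of $(x_0,x_1)$. The part of $(r,r')$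 over $[x_0,x_1]$ is a lower path.

\medskip\noindent\emph{Case $c(v)=0$.} Let $i=\max c\in(0,1)$. We go from $(u,u)$ to the corner $(v,u)$ using $\lambda$, and from there to $(v,v)$ using $\mu$.

\emph{From $(u,u)$ to $(v,u)$.} Let $\lambda=(t,t')$ and $z_i=\min\{z:t(z)=i\}\in(0,1)$; on $[0,z_i]$ we have $0\le t'\le t\le i$. Apply (C2) with $p=c$ on $[u,v]$ and $q=t$ on $[0,z_i]$, values in $[0,i]$: there is a PL path $y\mapsto(r(y),z(y))$, $y\in[0,1]$, from $(u,0)$ to $(v,0)$ with $c(r)=t(z)$. Let $r_*=\min\{r:c(r)=i\}<v$. Apply (C2) with $p(y)=t'(z(y))$ on $[0,1]$, for which $p(0)=p(1)=0$, and $q=c$ on $[u,r_*]$: there is a PL path $x\mapsto(y(x),r'(x))$ from $(0,u)$ to $(1,u)$ with $r'\in[u,r_*]$ and $c(r')=t'(z(y))$. With $r=r(y(x))$, the pair $(r,r')$ runs from $(u,u)$ to $(v,u)$. If $r=r'$ somewhere, then $z=0$ (as $z\le z_i<1$), so $c(r)=c(r')=0$, and $r'\in[u,r_*]$ with $r_*<v$ gives $r=r'=u$. Keep only the part after the last visit to $(u,u)$. After its initial point it avoids the diagonal, and it ends at $(v,u)$; so $r'<r$ on it, except at the initial point.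

\emph{From $(v,u)$ to $(v,v)$.} Now let $(t,t')=\mu$, so $t\le t'$, and let $z_i'=\min\{z:t'(z)=i\}\in(0,1)$; on $[0,z_i']$ we have $0\le t\le t'\le i$. By (C2) with $p=c$ on $[u,v]$ and $q=t'$ on $[0,z_i']$ there is a PL path $y\mapsto(r'(y),z(y))$, $y\in[0,1]$, from $(u,0)$ to $(v,0)$ with $c(r')=t'(z)$. Let $r^*=\max\{r:c(r)=i\}>u$. By (C2) with $p(y)=t(z(y))$ on $[0,1]$ and $q=c$ on $[r^*,v]$ there is a PL path $x\mapsto(y(x),r(x))$ from $(0,v)$ to $(1,v)$ with $r\in[r^*,v]$ and $c(r)=t(z(y))$. With $r'=r'(y(x))$, the pair $(r,r')$ runs from $(v,u)$ to $(v,v)$. If $r=r'$, then $z=0$, $c(r)=0$, and $r\in[r^*,v]$ with $r^*>u$ gives $r=r'=v$. Keep only the part up to the first visit to $(v,v)$; there $r'<r$ before the end.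

The concatenation of the two pieces is a lower path.
\end{proof}

\subsection{A worked example: producing a good pair}\label{sec:example}

Suppose that off-diagonal paths $\lambda,\mu$ in $J^2$ are given. We want a path $w=(\sigma,\sigma')$ in $\lambda\cup\mu$ from $(L,L)$ to $(R,R)$ whose coordinates form an $\eta$-good pair with a new, small $\eta$. Think of a leader at time $t$ and a follower at time $t'$, where the leader's altitude is $\sigma'(t)$ and the follower's is $\sigma(t')$. A lower path is a way for both to go from the initial to the final time, the leader strictly ahead in between, with altitudes always within $\eta$ (either person may also step back in time). For an upper path the roles of $\sigma$ and $\sigma'$ are exchanged.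

Take $J=[0,3]$, let $\lambda$ be the polygonal path $(0,0),(3,0),(3,3)$, and let $\mu$ be its mirror image $(0,0),(0,3),(3,3)$. The obvious choice $w=\lambda$ fails completely. On it $\sigma$ and $\sigma'$ are nondecreasing; on an upper path ($t'\ge t$) there is a moment when $t$ is the time of the corner $(3,0)$, where $\sigma'(t)=0$, and then $\sigma(t')\ge\sigma(t)=3$. The error is $3$, the full length of $J$.

The remedy is to let $w$ oscillate before and after following $\lambda$. Let $w$ have, at times $0,1,\dots,18$ and linearly in between, the values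
\begin{gather*}
(0,0),(1,0),(0,0),(0,1),\ (0,0),(2,0),(0,0),(0,2),\ (0,0),(3,0),\\
(3,3),(1,3),(3,3),(3,1),\ (3,3),(2,3),(3,3),(3,2),(3,3).
\end{gather*}
It moves in $\lambda\cup\mu$ only. Put $P_0,P_1,P_2=0,4,8$ and $Q_0,Q_1,Q_2=10,14,18$. \emph{Both} coordinates start with bumps of heights $1$ and $2$ over $[P_0,P_1]$ and $[P_1,P_2]$, then rise from $0$ to $3$ over $[P_2,Q_0]$, then make dips down to $1$ and $2$ over $[Q_0,Q_1]$ and $[Q_1,Q_2]$; see Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.66cm,y=0.5cm]
\foreach \x/\lab in {0/{P_0},4/{P_1},8/{P_2},10/{Q_0},14/{Q_1},18/{Q_2}} {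
  \draw[gray,dotted,thick] (\x,0) -- (\x,8);
  \node[above] at (\x,8) {$\lab$};
  \node[below] at (\x,0) {\small $\x$};
}
\foreach \y in {0,1,2,3} {
  \draw[gray!35] (0,\y) -- (18,\y);
  \node[left] at (0,\y) {\scriptsize $\y$};
  \draw[gray!35] (0,\y+4.6) -- (18,\y+4.6);
  \node[left] at (0,\y+4.6) {\scriptsize $\y$};
}
\begin{scope}[shift={(0,4.6)}]
\draw[thick] (0,0)--(1,1)--(2,0)--(4,0)--(5,2)--(6,0)--(8,0)--(9,3)--(10,3)--(11,1)--(12,3)--(14,3)--(15,2)--(16,3)--(18,3);
\node[right] at (18.1,1.5) {$\sigma$};
\end{scope}
\draw[thick] (0,0)--(2,0)--(3,1)--(4,0)--(6,0)--(7,2)--(8,0)--(9,0)--(10,3)--(12,3)--(13,1)--(14,3)--(16,3)--(17,2)--(18,3);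
\node[right] at (18.1,1.5) {$\sigma'$};
\end{tikzpicture}
\caption{The two coordinates of the path $w$ in the example, as functions of time. Each has bumps of heights $1,2$, one main ascent from $0$ to $3$, and dips to $1,2$, over the same time intervals. At every moment at least one of the two coordinates is $0$ or $3$, so the two functions coincide only where their common value is an endpoint of $J$.}\label{fig}
\end{figure}

Here is a lower path with error at most $1$. The principle is that the leader stays \emph{one unit ahead}: neighboring bumps (dips) differ in size by at most $1$, the highest bump is almost as high as the main ascent, and the deepest dip is almost as deep.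

\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{lp{0.76\textwidth}}
$(t,t')$ & how\\ \hline
$(0,0)\to(4,0)$ & The follower waits at altitude $0$; the leader stays at altitudes $\le1$.\\
$(4,0)\to(8,0)$ & The leader passes the bump of height $2$; the follower moves on $[0,1]$ with $\sigma(t')=t'=\min(\sigma'(t),1)$.\\
$(8,0)\to(8,4)$ & The follower passes its bump of height $1$; the leader backs up to time $7.5$ and returns, at equal altitude.\\
$(8,4)\to(10,5)$ & The leader makes the main ascent; the follower climbs its bump of height $2$ with $\sigma(t')=\min(\sigma'(t),2)$.\\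
$(10,5)\to(13,8)$ & The leader goes to time $12$ (altitude $3$ against $2$), then both descend, $t'=t-7$, to altitudes $1$ and $0$, then the follower goes on to time $8$.\\
$(13,8)\to(14,10)$ & The follower climbs to altitude $1$, then both climb at equal altitude to $3$, then the follower goes on to time $10$.\\
$(14,10)\to(18,10)$ & The leader dips to $2$; the follower accompanies it on $[10,10.5]$ at equal altitude.\\
$(18,10)\to(18,14)$ & The follower dips to $1$; the leader moves on $[17,18]$ with $\sigma'(t)=\max(\sigma(t'),2)$.\\
$(18,14)\to(18,18)$ & The leader waits at altitude $3$; the follower stays at altitudes $\ge2$.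
\end{tabular}
\end{center}

In each row $t'<t$ except at $(0,0)$ and $(18,18)$. Since $\sigma$ and $\sigma'$ have the same sequence of bumps, ascent and dips, the same scheme works with $\sigma$ and $\sigma'$ exchanged and gives an upper path. With finer levels in place of $1,2$ the error becomes as small as we like. That is the next lemma.

\subsection{The general case}

\begin{lemma}\label{oscillate}
Let $\lambda,\mu$ be PL paths in $J^2$, $J=[L,R]$, from $(L,L)$ to $(R,R)$, with $s'<s$ on $\lambda$ and $s'>s$ on $\mu$ for $0<z<1$. Let $\eta>0$. There is a PL map $w=(\sigma,\sigma'):[0,1]\to J^2$ with $w(0)=(L,L)$, $w(1)=(R,R)$ and $w([0,1])\subset\lambda([0,1])\cup\mu([0,1])$ such that $([0,1];\sigma,\sigma')$ is $\eta$-good.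
\end{lemma}

\begin{proof}
Choose levels $L=i_0<i_1<\dots<i_K<i_{K+1}=R$, $K\ge2$, with $i_{k+1}-i_k<\eta$ for $0\le k\le K$. For $i\in(L,R)$ define loops:
\begin{itemize}
\item $a_i$: follow $\lambda$ from $(L,L)$ to the first point with $s=i$, and return. On it $L\le s'\le s\le i$, and $s=i$ is attained.
\item $b_i$: follow $\mu$ from $(L,L)$ to the first point with $s'=i$, and return. On it $L\le s\le s'\le i$, and $s'=i$ is attained.
\item $A_i$: follow $\mu$ backwards from $(R,R)$ to the first point met with $s=i$, and return. On it $R\ge s'\ge s\ge i$, and $s=i$ is attained.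
\item $B_i$: follow $\lambda$ backwards from $(R,R)$ to the first point met with $s'=i$, and return. On it $R\ge s\ge s'\ge i$, and $s'=i$ is attained.
\end{itemize}
Let $w$ be the concatenation
\[
a_{i_1}b_{i_1}\,a_{i_2}b_{i_2}\cdots a_{i_K}b_{i_K}\;\lambda\;A_{i_1}B_{i_1}\,A_{i_2}B_{i_2}\cdots A_{i_K}B_{i_K},
\]
parametrized PL on $[0,1]$. Let $0=P_0<\dots<P_K$ be the times at which the units $a_{i_k}b_{i_k}$ begin and end, $[P_K,Q_0]$ the time interval of $\lambda$, and $Q_0<\dots<Q_K=1$ the times for the units $A_{i_k}B_{i_k}$. For \emph{both} $\tau=\sigma$ and $\tau=\sigma'$ we have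
\begin{equation}\label{profile}
\tau(P_k)=L,\qquad \tau(Q_k)=R,\qquad \tau([P_{k-1},P_k])=[L,i_k],\qquad \tau([Q_{k-1},Q_k])=[i_k,R].
\end{equation}

We construct a lower path $(t,t')$ from $(0,0)$ to $(1,1)$ with $|\sigma(t')-\sigma'(t)|<\eta$. As in the example, the leader $t$ is one unit ahead of the follower $t'$. The construction uses only \eqref{profile} and $\tau([0,1])\subset[L,R]$, and these are symmetric in $\sigma$ and $\sigma'$. So it also gives a lower path for $([0,1];\sigma',\sigma)$, that is, after exchanging coordinates, an upper path for $([0,1];\sigma,\sigma')$. The value $|\sigma(t')-\sigma'(t)|$ is called the error.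

\medskip\noindent\emph{Start.} Move $t$ over $[P_0,P_1]$ with $t'=P_0$. The error is at most $i_1-L<\eta$. We are at $(P_1,P_0)$.

\medskip\noindent\emph{Left steps.} Let $1\le k<K$. We pass from $(P_k,P_{k-1})$ to $(P_{k+1},P_k)$, using (C2) twice with $[\alpha,\beta]=[L,i_k]$, $\gamma=L$.
\begin{enumerate}
\item To $(P_{k+1},P_{k-1})$. Let $e_k$ be the first point of $[P_{k-1},P_k]$ with $\sigma=i_k$. Take $p=\min(\sigma'(t),i_k)$ on $[P_k,P_{k+1}]$, with $p=L$ at both ends, and $q=\sigma(t')$ on $[P_{k-1},e_k]$, going from $L$ to $i_k$. Since $\sigma'\le i_{k+1}$ on $[P_k,P_{k+1}]$, the error is at most $i_{k+1}-i_k<\eta$. Here $t'\le e_k<P_k\le t$.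
\item To $(P_{k+1},P_k)$. Let $e_k'$ be the last point of $[P_k,P_{k+1}]$ with $\sigma'=i_k$; after it $\sigma'\le i_k$, because $\sigma'(P_{k+1})=L$. Take $p=\sigma(t')$ on $[P_{k-1},P_k]$, with $p=L$ at both ends, and $q=\sigma'(t)$ on $[e_k',P_{k+1}]$, going from $i_k$ to $L$. The error is $0$. Here $t'\le P_k<e_k'\le t$.
\end{enumerate}
After the last left step we are at $(P_K,P_{K-1})$.

\medskip\noindent\emph{Crossing.} Let $\chi(x)=\min(\max(x,i_1),i_K)$. If $\chi(x)=\chi(y)$ for $x,y\in[L,R]$, then $x=y$, or both lie in $[L,i_1]$, or both lie in $[i_K,R]$; in each case $|x-y|<\eta$. Hence it is enough to keep $\chi\sigma(t')=\chi\sigma'(t)$. Let $e$ be the first point of $[P_{K-1},P_K]$ with $\sigma=i_K$, and $d$ the first point of $[Q_0,Q_1]$ with $\sigma'=i_1$. Use (C1) three times with $[\alpha,\beta]=[i_1,i_K]$ (nondegenerate since $K\ge2$), $p=\chi\sigma'(t)$ and $q=\chi\sigma(t')$: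
\begin{enumerate}
\item $t\in[P_K,Q_0]$, $t'\in[P_{K-1},e]$: both functions go from $i_1$ to $i_K$. We reach $(Q_0,e)$, and $t'\le e<P_K\le t$.
\item $t\in[Q_0,d]$, $t'\in[e,P_K]$: both go from $i_K$ to $i_1$. We reach $(d,P_K)$, and $t'\le P_K<Q_0\le t$.
\item $t\in[d,Q_1]$, $t'\in[P_K,Q_0]$: both go from $i_1$ to $i_K$. We reach $(Q_1,Q_0)$, and $t'\le Q_0<d\le t$.
\end{enumerate}

\medskip\noindent\emph{Right steps.} Let $1\le k<K$. We pass from $(Q_k,Q_{k-1})$ to $(Q_{k+1},Q_k)$, using (C2) twice with $[\alpha,\beta]=[i_{k+1},R]$, $\gamma=R$.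
\begin{enumerate}
\item To $(Q_{k+1},Q_{k-1})$. Let $d_k$ be the first point of $[Q_{k-1},Q_k]$ with $\sigma=i_{k+1}$; it exists as $\sigma$ takes there all values in $[i_k,R]$. Take $p=\sigma'(t)$ on $[Q_k,Q_{k+1}]$ and $q=\sigma(t')$ on $[Q_{k-1},d_k]$, going from $R$ to $i_{k+1}$. The error is $0$, and $t'\le d_k<Q_k\le t$.
\item To $(Q_{k+1},Q_k)$. Let $d_k'$ be the last point of $[Q_k,Q_{k+1}]$ with $\sigma'=i_{k+1}$. Take $p=\max(\sigma(t'),i_{k+1})$ on $[Q_{k-1},Q_k]$ and $q=\sigma'(t)$ on $[d_k',Q_{k+1}]$, going from $i_{k+1}$ to $R$. Since $\sigma\ge i_k$ on $[Q_{k-1},Q_k]$, the error is at most $i_{k+1}-i_k<\eta$, and $t'\le Q_k<d_k'\le t$.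
\end{enumerate}
After the last right step we are at $(Q_K,Q_{K-1})$.

\medskip\noindent\emph{Finish.} Move $t'$ over $[Q_{K-1},Q_K]$ with $t=Q_K=1$. The error is at most $R-i_K<\eta$.

\medskip
The path satisfies $t'<t$ except at its two ends.
\end{proof}

\section{Crooked maps}\label{sec:crooked}

A map $\psi:[0,1]\to[0,1]$ is \emph{$\varepsilon$-crooked} if for all $s<t$ there are $s\le u\le v\le t$ with
\[
|\psi(u)-\psi(t)|\le\varepsilon,\qquad|\psi(v)-\psi(s)|\le\varepsilon .
\]
So on the way from $\psi(s)$ to $\psi(t)$ the map first gets close to its destination, then returns close to its origin. Crookedness of long compositions makes an inverse limit hereditarily indecomposable (Section~\ref{sec:limit}). The definition shows at once: if $\psi$ is $\delta$-crooked and $|\phi(x)-\phi(y)|\le\varepsilon$ whenever $|x-y|\le\delta$, then $\phi\psi$ is $\varepsilon$-crooked.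

We need crooked maps that have no turning points over a prescribed finite set. This condition will guarantee that preimages of nondegenerate intervals have no degenerate components.

\begin{lemma}\label{crooked}
For every $\varepsilon>0$ and every finite $T\subset(0,1)$ there is an $\varepsilon$-crooked PL surjection $c:[0,1]\to[0,1]$ with $c(0)=0$ and $c(1)=1$ that is strictly monotone near each point of $c^{-1}(T)$.
\end{lemma}

\begin{proof}
\emph{Crooked walks.} Let $W_1=(0,1)$ and $W_2=(0,1,2)$. For $n\ge3$ let $W_n$ be the walk $ABC$ with steps $\pm1$, consecutive pieces sharing their common endpoint, where $A=W_{n-1}$ runs from $0$ to $n-1$, $B$ is the reversed walk $W_{n-2}+1$ and runs from $n-1$ to $1$, and $C=W_{n-1}+1$ runs from $1$ to $n$. For example, $W_3=(0,1,2,1,2,3)$ and $W_4=(0,1,2,1,2,3,2,1,2,3,2,3,4)$. By induction, $A$ has values in $\{0,\dots,n-1\}$, $B$ in $\{1,\dots,n-1\}$, $C$ in $\{1,\dots,n\}$, and $W_n$ in $\{0,\dots,n\}$.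

\emph{Claim.} For positions $i\le j$ of $w=W_n$ there are positions $i\le k\le l\le j$ with $|w(k)-w(j)|\le1$ and $|w(l)-w(i)|\le1$.

For $n\le2$ take $k=l=i$ if $|w(i)-w(j)|\le1$, and otherwise let $k=l$ be the middle position of $W_2$. The property is invariant under translation, and under reversal of the walk (which exchanges the roles of $k$ and $l$). Let $n\ge3$, $x=w(i)$, $y=w(j)$. If $i,j$ lie in one of the pieces $A,B,C$, use induction. Otherwise we find either suitable $k,l$ directly, or positions $i\le i'\le j'\le j$ in one piece with values $x,y$; in the latter case induction applies to $i',j'$. Walks with steps $\pm1$ have the intermediate value property.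
\begin{itemize}
\item $i\in A$, $j\in B$. If $y\ge x$, take $i'=i$ and $j'\in A$ not before $i$ with value $y$, which exists as $A$ ends at $n-1\ge y$. If $y<x$, take $j'=j$ and $i'\in B$ before $j$ with value $x$, which exists as $B$ starts at $n-1\ge x$.
\item $i\in B$, $j\in C$. If $y\ge x$, take $j'=j$ and $i'\in C$ not after $j$ with value $x$, which exists as $C$ starts at $1\le x$. If $y<x$, take $i'=i$ and $j'\in B$ after $i$ with value $y$, which exists as $B$ ends at $1\le y$.
\item $i\in A$, $j\in C$. If $y\ge x$, take $k\in A$ not before $i$ with value $\min(y,n-1)\ge x$, and $l\in B$ with value $\max(x,1)\in[1,n-1]$; these are within $1$ of $y$ and $x$. If $y<x$, then $1\le y<x\le n-1$, and $B$, running from $n-1$ to $1$, has a position $i'$ with value $x$ and after it a position $j'$ with value $y$.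
\end{itemize}

\emph{Interpolation.} Let $0,\dots,N$ be the positions of $w=W_n$, and let $\psi:[0,1]\to[0,1]$ satisfy $\psi(i/N)=w(i)/n$ and be linear on each $[\frac{i-1}N,\frac iN]$. Then $\psi$ is $\frac2n$-crooked. Indeed, let $s<t$, $i=\lceil Ns\rceil$, $j=\lfloor Nt\rfloor$. If $i\le j$, take $k,l$ from the claim and put $u=k/N$, $v=l/N$. Then $s\le u\le v\le t$ and
\begin{align*}
|\psi(u)-\psi(t)|&\le\tfrac1n|w(k)-w(j)|+|\psi(\tfrac jN)-\psi(t)|\le\tfrac2n,\\
|\psi(v)-\psi(s)|&\le\tfrac1n|w(l)-w(i)|+|\psi(\tfrac iN)-\psi(s)|\le\tfrac2n .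
\end{align*}
If $i>j$, then $s$ and $t$ lie in one interval $[\frac{i-1}N,\frac iN]$, on which $\psi$ varies by $\frac1n$; take $u=v=s$.

\emph{Perturbation.} Let $\omega>0$. Let $\zeta$ be an increasing PL homeomorphism of $[0,1]$ with $|\zeta(x)-x|\le\omega$ for all $x$ and $\zeta(k/n)\notin T$ for $0<k<n$: move the points $k/n$ slightly, preserving their order, keep $0$ and $1$ fixed, and interpolate linearly. Put $c=\zeta\psi$; this is a PL surjection with $c(0)=0$ and $c(1)=1$. Since $|\zeta(x)-\zeta(y)|\le|x-y|+2\omega$, $c$ is $(\frac2n+2\omega)$-crooked. If $c(x)\in T$, then $\psi(x)\notin\{0,\frac1n,\dots,1\}$, where we use $0,1\notin T$. So $x$ lies in the interior of a linear piece of $\psi$. That piece has nonzero slope, and $c$ is strictly monotone near $x$. Choose $n$ large and $\omega$ small.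
\end{proof}

\section{The construction}\label{sec:construction}

Let $0<l<r<1$. (For Theorem~\ref{thmA} any choice will do, say $l=\frac13$, $r=\frac23$.) Let $E_n=[0,1]$ for all $n\ge0$. We construct sets $F_n\subset E_n$, each a finite disjoint union of nondegenerate closed intervals with $0,1\in F_n$, PL surjections $f_n,g_n:E_{n+1}\to E_n$, and numbers $\rho_n,\kappa_n,\varepsilon_n>0$. A \emph{gap} of $F_n$ is the closure $[L,R]$ of a component $(L,R)$ of $[0,1]\setminus F_n$; then $L,R\in\partial F_n$, and $\operatorname{int}F_n$ is the complement of the union of the gaps. For $j\le n$ let $W(n,j)$ be the finite set of all compositions $E_n\to E_{n-1}\to\dots\to E_j$ in which each factor is $f_k$ or $g_k$, with $W(n,n)=\{\mathrm{id}\}$. Put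
\[
\tau_n=2^{-n-4}\kappa_n .
\]
The requirements are as follows.

\begin{itemize}
\item[(R1)] $f_n=g_n$ on $F_{n+1}$; $f_n(F_{n+1})\subset F_n$; and $f_n^{-1}(\operatorname{int}F_n)\cup g_n^{-1}(\operatorname{int}F_n)\subset\operatorname{int}F_{n+1}$.
\item[(R2)] For each gap $J$ of $F_n$, the triple $(J;f_{n-1}|_J,g_{n-1}|_J)$ is $\varepsilon_n$-good. (For $n=0$ put $f_{-1}=g_{-1}=0$ and $\varepsilon_0=1$.)
\item[(R3)] $|f_{n-1}g_n-g_{n-1}f_n|<\varepsilon_n$ on $E_{n+1}$, for $n\ge1$.
\item[(R4)] If $|f_n(e)-g_n(e)|<\kappa_n$, then $\operatorname{dist}(f_n(e),F_n)<\rho_n$.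
\item[(R5)] For all $j\le n$ and $\phi\in W(n,j)$: $|x-y|\le\rho_n$ implies $|\phi(x)-\phi(y)|\le2^{-n}$, and $|x-y|<\varepsilon_{n+1}$ implies $|\phi(x)-\phi(y)|\le\tau_n$. Moreover $\kappa_n\le1$, and $\kappa_n\le\kappa_{n-1}$ for $n\ge1$.
\item[(R6)] For all $j\le n$ and $\phi\in W(n,j)$, the maps $\phi f_n$ and $\phi g_n$ are $2^{-n}$-crooked.
\end{itemize}

Thus (R1) makes the points over the $F_n$ fixed, (R4) makes the other points move, (R2) keeps the recursion going, (R3) makes $h$ well defined, and (R6) gives hereditary indecomposability. The numbers in (R5) ensure that closeness and small commutation errors survive under composition.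

\paragraph{Start.} Let $F_0=[0,l]\cup[r,1]$. Its only gap is $[l,r]$. Take for $\lambda$ the polygonal path $(l,l),(r,l),(r,r)$ and for $\mu$ its mirror image. As $f_{-1}=g_{-1}=0$, the gap satisfies (R2).

\paragraph{Step.} Suppose everything up to $E_n$, $F_n$ (and $f_{n-1},g_{n-1},\varepsilon_n$) has been constructed. For each gap $J$ of $F_n$ fix paths $\lambda_J,\mu_J$ from (R2); we write $\lambda_J$, $\mu_J$ also for their images. We choose, in this order, $\rho_n$, $\kappa_n$, $\varepsilon_{n+1}$, and then the maps.

Choose $\rho_n$ as in (R5), by uniform continuity of the finitely many maps in the sets $W(n,j)$, $j\le n$.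

On $\lambda_J\cup\mu_J$ the equality $s=s'$ holds only at $(L,L)$ and $(R,R)$, and $L,R\in F_n$. So $|s-s'|$ is positive on the compact set of points of $\lambda_J\cup\mu_J$ with $\operatorname{dist}(s,F_n)\ge\rho_n$. As there are finitely many gaps, we can choose $\kappa_n>0$ such that for all gaps $J$
\begin{equation}\label{kappa}
(s,s')\in\lambda_J\cup\mu_J,\ \operatorname{dist}(s,F_n)\ge\rho_n\ \Longrightarrow\ |s-s'|\ge\kappa_n ,
\end{equation}
and such that $\kappa_n\le1$, and $\kappa_n\le\kappa_{n-1}$ if $n\ge1$. Now choose $\varepsilon_{n+1}$ as in (R5).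

For each gap $J$ let $w_J=(\sigma_J,\sigma'_J):[0,1]\to J^2$ be given by Lemma~\ref{oscillate} for $\lambda_J,\mu_J$ and $\eta=\varepsilon_{n+1}$, and let $\ell_J:J\to[0,1]$ be the increasing affine bijection. Define $(\sigma,\sigma'):[0,1]\to[0,1]^2$ by
\[
(\sigma,\sigma')(x)=(x,x)\ \text{ for }x\in F_n,\qquad (\sigma,\sigma')=w_J\ell_J\ \text{ on each gap }J .
\]
The definitions agree at the ends of the gaps, so $\sigma$ and $\sigma'$ are continuous and PL; they fix $0$ and $1$, so they are onto. By Lemma~\ref{crooked} with $T=\partial F_n\subset(0,1)$ choose a PL surjection $c$ with $c(0)=0$, $c(1)=1$, strictly monotone near each point of $c^{-1}(\partial F_n)$, and so crooked that all $\phi\sigma c$ and $\phi\sigma'c$ with $\phi\in W(n,j)$, $j\le n$, are $2^{-n}$-crooked; this is possible by uniform continuity of the finitely many maps $\phi\sigma$, $\phi\sigma'$. Put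
\[
f_n=\sigma c,\qquad g_n=\sigma'c,\qquad F_{n+1}=c^{-1}(F_n).
\]

\paragraph{Verification.}
\emph{The set $F_{n+1}$.} It has finitely many components, which are closed intervals, and $0,1\in F_{n+1}$. The components are nondegenerate: points of $c^{-1}(\operatorname{int}F_n)$ are interior to $F_{n+1}$, and near a point of $c^{-1}(\partial F_n)$ the map $c$ is strictly monotone and so enters $F_n$ on one side, because the components of $F_n$ are nondegenerate.

(R1): On $F_{n+1}$ we have $c\in F_n$, where $\sigma=\sigma'=\mathrm{id}$; so $f_n=g_n=c$ there, with values in $F_n$. Since $\sigma$ and $\sigma'$ map each gap $J$ into $J$, which is disjoint from $\operatorname{int}F_n$, we have $f_n^{-1}(\operatorname{int}F_n)=g_n^{-1}(\operatorname{int}F_n)=c^{-1}(\operatorname{int}F_n)\subset\operatorname{int}F_{n+1}$.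

(R2) for $n+1$: Let $[u,v]$ be a gap of $F_{n+1}$. Then $c$ maps $(u,v)$ into one component $(L,R)$ of $[0,1]\setminus F_n$, and $c(u),c(v)\in F_n\cap[L,R]=\{L,R\}$. With $J=[L,R]$, Lemma~\ref{fold} applies to $\ell_Jc|_{[u,v]}$ and $(\sigma_J,\sigma_J')$, and $f_n=\sigma_J\ell_Jc$, $g_n=\sigma_J'\ell_Jc$ on $[u,v]$.

(R3): Let $n\ge1$ and put $(x,y)=(f_n(e),g_n(e))$. If $c(e)\in F_n$, then $x=y\in F_n$, where $f_{n-1}=g_{n-1}$ by (R1) for $n-1$, so $f_{n-1}(y)=g_{n-1}(x)$. Otherwise $(x,y)\in\lambda_J\cup\mu_J$ for some gap $J$, and $|f_{n-1}(y)-g_{n-1}(x)|<\varepsilon_n$ by the choice of $\lambda_J,\mu_J$ in (R2).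

(R4): If $c(e)\in F_n$, then $f_n(e)\in F_n$. Otherwise $(f_n(e),g_n(e))\in\lambda_J\cup\mu_J$ for some gap $J$, and \eqref{kappa} applies with $(s,s')=(f_n(e),g_n(e))$.

(R5) and (R6) hold by choice.

\paragraph{Swaps.} By (R3) for $n+1$ and (R5), for all $j\le n$ and $\phi\in W(n,j)$,
\begin{equation}\label{swap}
|\phi f_ng_{n+1}-\phi g_nf_{n+1}|\le\tau_n .
\end{equation}
We call the replacement of $f_ng_{n+1}$ by $g_nf_{n+1}$ in a composition of maps $f_k,g_k$, or conversely, a \emph{swap at $n$}. By \eqref{swap} it changes the composition by at most $\tau_n$ everywhere, whatever letters stand to the left and to the right of the two letters in question. This is the approximate version of exchanging adjacent letters in Section~\ref{sec:plan}.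

\section{The limit}\label{sec:limit}

We now carry out the plan of Section~\ref{sec:plan}, with swaps in place of exact commutation. Put $\Phi_n=F_{2n}$ and
\[
\theta_n=f_{2n}g_{2n+1}:E_{2n+2}\to E_{2n},\qquad \theta_{j,n}=\theta_j\theta_{j+1}\cdots\theta_{n-1}\in W(2n,2j),\qquad \theta_{n,n}=\mathrm{id},
\]
and let $P=\varprojlim(E_{2n},\theta_n)$, with projections $\pi_n:P\to E_{2n}$, $x\mapsto x_n$. The $\theta_n$ are onto, hence so are the $\pi_n$. This section proves the following statement, which contains Theorem~\ref{thmA}.

\begin{proposition}\label{main}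
$P$ is a pseudo-arc, and there are a homeomorphism $h$ of $P$ and an open set $U\subset P$ with $\operatorname{Fix}(h)=\operatorname{cl}(U)\ne P$ and $\emptyset\neq\pi_0^{-1}([0,l)\cup(r,1])\subset U$.
\end{proposition}

\subsection{\texorpdfstring{$P$}{P} is a pseudo-arc}

As an inverse limit of arcs, $P$ is a continuum. It is nondegenerate, since $\pi_0$ is onto. It is chainable, since chains of small intervals in $E_{2n}$ pull back under the surjections $\pi_n$ to chains of $P$, of arbitrarily small mesh if $n$ is large. To see that it is HI, suppose that subcontinua $M,N$ meet and that there are $x\in M\setminus N$ and $y\in N\setminus M$. Write $M_j=\pi_j(M)$ and $N_j=\pi_j(N)$. As $M$ and $N$ are compact, $M=\bigcap_j\pi_j^{-1}(M_j)$ and $N=\bigcap_j\pi_j^{-1}(N_j)$, and these sets decrease with $j$; so there are $j$ and $\varepsilon>0$ with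
\[
\operatorname{dist}(x_j,N_j)>\varepsilon,\qquad\operatorname{dist}(y_j,M_j)>\varepsilon .
\]
By (R6), $\theta_{j,n+1}=(\theta_{j,n}f_{2n})g_{2n+1}$ is $2^{-2n-1}$-crooked for $n\ge j$. So for some $n>j$ the map $\theta=\theta_{j,n}$ is $\varepsilon$-crooked. Now $M_n,N_n$ are intersecting intervals, $x_n\in M_n\setminus N_n$ and $y_n\in N_n\setminus M_n$; by symmetry let $x_n<y_n$. Then $[x_n,y_n]\subset M_n\cup N_n$. Take $x_n\le u\le v\le y_n$ with $|\theta(u)-y_j|\le\varepsilon$ and $|\theta(v)-x_j|\le\varepsilon$. The first inequality gives $u\notin M_n$. As $M_n$ is an interval containing $x_n$ and $x_n\le u\le v$, also $v\notin M_n$. So $v\in N_n$ and $\theta(v)\in N_j$, which contradicts $\operatorname{dist}(x_j,N_j)>\varepsilon$. By Bing's theorem \cite{bing}, $P$ is the pseudo-arc.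

\subsection{The homeomorphism}

Let
\[
h_n=g_{2n}g_{2n+1},\qquad k_n=f_{2n}f_{2n+1}:E_{2n+2}\to E_{2n},
\]
and $\delta_m=\tau_{2m}+\tau_{2m+1}+\tau_{2m+2}$, $r_n=\sum_{m\ge n}\delta_m$. In $r_n$ each $\tau_k$ with $k\ge2n$ occurs at most twice, and $\tau_k\le2^{-k-4}\kappa_{2n}$ since the $\kappa_k$ are nonincreasing. Hence
\begin{equation}\label{rn}
r_n\le2\sum_{k\ge2n}\tau_k\le2^{-2n-2}\kappa_{2n}<\kappa_{2n},\qquad r_n\to0 .
\end{equation}
The inequality $r_n<\kappa_{2n}$ says that \emph{all} later commutation errors together are smaller than the separation at level $2n$. It is available because $\varepsilon_{n+1}$ was chosen after $\kappa_n$.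

For all $\phi\in W(2m,j)$ we have
\begin{equation}\label{compat}
|\phi\,\theta_mh_{m+1}-\phi\,h_m\theta_{m+1}|\le \delta_m,\qquad|\phi\,\theta_mk_{m+1}-\phi\,k_m\theta_{m+1}|\le \delta_m .
\end{equation}
Indeed, swaps at $2m$ and then at $2m+1$ give
\[
f_{2m}g_{2m+1}g_{2m+2}g_{2m+3}\ \to\ g_{2m}f_{2m+1}g_{2m+2}g_{2m+3}\ \to\ g_{2m}g_{2m+1}f_{2m+2}g_{2m+3},
\]
and swaps at $2m+1$ and then at $2m+2$ give
\[
f_{2m}g_{2m+1}f_{2m+2}f_{2m+3}\ \to\ f_{2m}f_{2m+1}g_{2m+2}f_{2m+3}\ \to\ f_{2m}f_{2m+1}f_{2m+2}g_{2m+3}.
\]

Let $x\in P$ and $\phi\in W(2n,j)$, and consider the sequence $\phi\,\theta_{n,m}h_m(x_{m+1})$, $m=n,n+1,\dots$. Since $x_{m+1}=\theta_{m+1}(x_{m+2})$, its terms with indices $m$ and $m+1$ are the values at $x_{m+2}$ of $\phi\theta_{n,m}h_m\theta_{m+1}$ and $\phi\theta_{n,m}\theta_mh_{m+1}$. By \eqref{compat} they differ by at most $\delta_m$. With $\phi=\mathrm{id}$ we see that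
\[
H_n(x)=\lim_{m\to\infty}\theta_{n,m}h_m(x_{m+1})
\]
exists uniformly in $x$, hence is continuous in $x$. For general $\phi$, comparing the first term with the limit, we get
\begin{equation}\label{H}
|\phi(H_n(x))-\phi(h_n(x_{n+1}))|\le r_n\qquad(\phi\in W(2n,j)).
\end{equation}
By continuity of $\theta_n$ we have $\theta_nH_{n+1}=H_n$, so $h(x)=(H_n(x))_n$ defines a continuous map $h:P\to P$. In the same way the second half of \eqref{compat} gives a continuous map $k:P\to P$ with coordinates $K_n(x)=\lim_m\theta_{n,m}k_m(x_{m+1})$, and
\begin{equation}\label{K}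
|\phi(K_n(x))-\phi(k_n(x_{n+1}))|\le r_n\qquad(\phi\in W(2n,j)).
\end{equation}

\emph{$kh=\mathrm{id}$.} We have $K_n(h(x))=\lim_m\theta_{n,m}k_m(H_{m+1}(x))$. By \eqref{H} for the index $m+1$ and $\phi=\theta_{n,m}k_m\in W(2m+2,2n)$, the $m$-th term differs by at most $r_{m+1}$ from the value at $x_{m+2}$ of
\[
\theta_{n,m}k_mh_{m+1}=\theta_{n,m}f_{2m}f_{2m+1}g_{2m+2}g_{2m+3} .
\]
One swap at $2m+1$ turns this into $\theta_{n,m}f_{2m}g_{2m+1}f_{2m+2}g_{2m+3}=\theta_{n,m}\theta_m\theta_{m+1}$, whose value at $x_{m+2}$ is $x_n$. So the $m$-th term is within $r_{m+1}+\tau_{2m+1}$ of $x_n$. Let $m\to\infty$.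

\emph{$hk=\mathrm{id}$.} We have $H_n(k(x))=\lim_m\theta_{n,m}h_m(K_{m+1}(x))$. By \eqref{K} for the index $m+1$ and $\phi=\theta_{n,m}h_m$, the $m$-th term is within $r_{m+1}$ of the value at $x_{m+2}$ of $\theta_{n,m}h_mk_{m+1}$. Swaps at $2m+1$, $2m$, $2m+2$, in this order, give
\begin{align*}
g_{2m}g_{2m+1}f_{2m+2}f_{2m+3}&\to g_{2m}f_{2m+1}g_{2m+2}f_{2m+3}\\
&\to f_{2m}g_{2m+1}g_{2m+2}f_{2m+3}\to f_{2m}g_{2m+1}f_{2m+2}g_{2m+3} .
\end{align*}
So the $m$-th term is within $r_{m+1}+\delta_m$ of $x_n$. Let $m\to\infty$. Hence $h$ is a homeomorphism.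

\subsection{The set \texorpdfstring{$U$}{U} and its closure}

By (R1), applied at the levels $2n$ and $2n+1$,
\[
\theta_n(\Phi_{n+1})\subset\Phi_n,\qquad \theta_n^{-1}(\operatorname{int}\Phi_n)\subset\operatorname{int}\Phi_{n+1}.
\]
Put
\[
U=\bigcup_n\pi_n^{-1}(\operatorname{int}\Phi_n),\qquad \mathbb F=\bigcap_n\pi_n^{-1}(\Phi_n).
\]
$U$ is open and $\mathbb F$ is closed. If $x_n\in\operatorname{int}\Phi_n$, then $x_m\in\operatorname{int}\Phi_m$ for $m\ge n$ and $x_m=\theta_{m,n}(x_n)\in\Phi_m$ for $m\le n$; so $U\subset\mathbb F$.

Moreover $\operatorname{cl}(U)=\mathbb F$. Let $x\in\mathbb F$ and $n\ge1$. The components of $\Phi_n$ are nondegenerate, so $\Phi_n=\operatorname{cl}(\operatorname{int}\Phi_n)$, and there is $y_n\in\operatorname{int}\Phi_n$ so close to $x_n$ that $|\theta_{j,n}(y_n)-x_j|<\frac1n$ for all $j\le n$. Any $y^{(n)}\in P$ with $\pi_n(y^{(n)})=y_n$ lies in $U$, and $y^{(n)}\to x$ as $n\to\infty$.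

Since $\pi_0$ is onto and $\Phi_0=[0,l]\cup[r,1]$, the set $U\supset\pi_0^{-1}([0,l)\cup(r,1])$ is nonempty and $\mathbb F\ne P$.

\subsection{The fixed points}

We show $\operatorname{Fix}(h)=\mathbb F$, which completes the proof of Proposition~\ref{main} and of Theorem~\ref{thmA}.

\emph{$\mathbb F\subset\operatorname{Fix}(h)$.} Let $x\in\mathbb F$. Then $x_{m+1}\in F_{2m+2}$, so $e=g_{2m+1}(x_{m+1})\in F_{2m+1}$, where $f_{2m}=g_{2m}$. Thus $h_m(x_{m+1})=g_{2m}(e)=f_{2m}(e)=\theta_m(x_{m+1})=x_m$ for all $m$, and $H_n(x)=\lim_m\theta_{n,m}(x_m)=x_n$.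

\emph{$\operatorname{Fix}(h)\subset\mathbb F$.} Let $h(x)=x$ and let $n\ge0$. With $e=g_{2n+1}(x_{n+1})$ we have $H_n(x)=x_n=f_{2n}(e)$ and $h_n(x_{n+1})=g_{2n}(e)$. By \eqref{H} with $\phi=\mathrm{id}$ and \eqref{rn},
\[
|f_{2n}(e)-g_{2n}(e)|=|H_n(x)-h_n(x_{n+1})|\le r_n<\kappa_{2n}.
\]
By (R4), $\operatorname{dist}(x_n,\Phi_n)<\rho_{2n}$. So there is $y\in\Phi_n$ with $|x_n-y|<\rho_{2n}$, and (R5) gives $|x_j-\theta_{j,n}(y)|\le2^{-2n}$ for $j\le n$, where $\theta_{j,n}(y)\in\Phi_j$. Fix $j$ and let $n\to\infty$: as $\Phi_j$ is closed, $x_j\in\Phi_j$. This holds for every $j$, so $x\in\mathbb F$. \qed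

\section{Localization and rigidity}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thmB}]
We use a theorem of Irwin and Solecki \cite{irwinsolecki}: \emph{if $X$ is a chainable continuum with metric $d$ and $q_1,q_2:P\to X$ are continuous surjections, then for every $\varepsilon>0$ there is a homeomorphism $\psi$ of $P$ with $d(q_1(x),q_2\psi(x))<\varepsilon$ for all $x$.} The idea is to carry the homeomorphism of Proposition~\ref{main}, whose moved points lie over $[l,r]$, to one whose moved points lie in $V$.

Let $v\in V$. Since $P$ is chainable, there is a continuous surjection $q:P\to[0,1]$ with fibers so small that $q^{-1}(q(v))\subset V$. By compactness $q^{-1}(O)\subset V$ for some open neighborhood $O$ of $q(v)$ in $[0,1]$; let $I\subset O\cap(0,1)$ be a nondegenerate open interval. Choose $l<r$ and $\varepsilon>0$ with $[l-\varepsilon,r+\varepsilon]\subset I$, and apply Proposition~\ref{main} with these $l,r$. We obtain a pseudo-arc, which we identify with $P$, a surjection $\pi_0:P\to[0,1]$, a homeomorphism $h_1$ of $P$ and an open set $U_1$ with $\operatorname{Fix}(h_1)=\operatorname{cl}(U_1)\ne P$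 and $\emptyset\ne\pi_0^{-1}([0,l)\cup(r,1])\subset U_1$.

Let $\psi$ be a homeomorphism of $P$ with $|q-\pi_0\psi|<\varepsilon$, and put $h=\psi^{-1}h_1\psi$, $U=\psi^{-1}(U_1)$. Then $\operatorname{Fix}(h)=\psi^{-1}(\operatorname{Fix}(h_1))=\operatorname{cl}(U)\ne P$, so $h\ne\mathrm{id}$, and
\[
P\setminus U\subset(\pi_0\psi)^{-1}([l,r])\subset q^{-1}([l-\varepsilon,r+\varepsilon])\subset q^{-1}(I)\subset V .
\]
Finally, $P\setminus\operatorname{Fix}(h)\subset V$ is $h$-invariant, so $h$ moves no point by more than $\operatorname{diam}V$, and $V$ can be chosen with diameter as small as we like.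
\end{proof}

\begin{proof}[Proof of Proposition~\ref{propC}]
We use that a proper subcontinuum of an indecomposable continuum is nowhere dense, and the boundary bumping theorem: if $K$ is a nonempty proper closed subset of a continuum, then every component of $K$ meets the boundary of $K$.

(i) If there were only countably many components, they would be closed sets covering $U$, and by Baire's theorem applied to $U$ one of them would have nonempty interior in $P$. Since $\operatorname{Fix}(h)\ne P$, it would be a proper subcontinuum with nonempty interior, which is impossible.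

(ii) We have $h(U)=U$, so $h(P\setminus U)=P\setminus U$. By boundary bumping each component $L$ of $P\setminus U$ meets $\partial U\subset\operatorname{Fix}(h)$. So $h(L)$ is a component of $P\setminus U$ that meets $L$, and $h(L)=L$. Let $M$ be a subcontinuum that meets $U$. Points of $M\cap U$ are fixed. For $y\in M\setminus U$ let $L_y$ be the component of $y$ in $P\setminus U$. The continua $M$ and $L_y$ meet, so they are nested, and $M\not\subset L_y$ because $M$ meets $U$; hence $h(y)\in L_y\subset M$. Thus $h(M)\subset M$. The same argument applies to $h^{-1}$, which has the same fixed point set, so $h(M)=M$.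

(iii) We use Smith's theorem (see \cite[Ch.~III]{bredon}): \emph{if a finite $p$-group acts on a finite-dimensional compact metric space with the mod-$p$ \v{C}ech cohomology of a point, then its fixed point set has the mod-$p$ \v{C}ech cohomology of a point; in particular it is nonempty and connected.} Let $h$ now be any homeomorphism of $P$ of finite order $n=\prod_ip_i^{a_i}>1$, with distinct primes $p_i$ and $a_i\ge1$, and let $h_i=h^{n/p_i^{a_i}}$, which has order $p_i^{a_i}$. The pseudo-arc is one-dimensional and, as an inverse limit of arcs, has the \v{C}ech cohomology of a point. So each $\operatorname{Fix}(h_i)$ is a nonempty connected closed set, and it is proper because $h_i\neq\mathrm{id}$.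

All the sets $\operatorname{Fix}(h_i)$ contain $\operatorname{Fix}(h)$, which is nonempty by Hamilton's theorem. Being pairwise intersecting subcontinua of an HI continuum, they are nested. The exponents $n/p_i^{a_i}$ have greatest common divisor $1$, so $h$ is a product of powers of the $h_i$ and $\operatorname{Fix}(h)=\bigcap_i\operatorname{Fix}(h_i)$. This intersection is the smallest of the sets $\operatorname{Fix}(h_i)$, hence connected. As a proper subcontinuum of an indecomposable continuum, $\operatorname{Fix}(h)$ is nowhere dense; in particular it is not $\operatorname{cl}(U)$ for a nonempty open set $U$. Since an $h$ as in the proposition is not the identity, it is not periodic.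
\end{proof}

\begin{thebibliography}{9}

\bibitem{bing}
Bing, \emph{Concerning hereditarily indecomposable continua}, Pacific J. Math. (1951).

\bibitem{bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{irwinsolecki}
Irwin and Solecki, \emph{Projective Fra\"{\i}ss\'e limits and the pseudo-arc}, Trans. AMS \textbf{358} (2006).

\bibitem{stable}
\emph{Stable Homeomorphisms Of The Pseudo-Arc} (as printed: STABLE HOMEOMORPHISMS OF THE PSEUDO-ARC), \url{https://www-cambridge-org.demo.remotlog.com/core/services/aop-cambridge-core/content/view/6919D2FE2B1C3AC8C7D208DA92FB6136/S0008414X0001511Xa.pdf/stable-homeomorphisms-of-the-pseudo-arc.pdf}.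

\end{thebibliography}

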